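
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Choosing winning strategies for sequences of determined clopen games}


\begin{abstract}
The Determined-Game Choice Axiom says that for every sequence of determined
clopen games there is a sequence of winning strategies, one for each game. We
prove that over $\mathrm{RCA}_0$ this axiom is equivalent to
$\Sigma^1_1\text{-}\mathrm{AC}_0$. By a theorem of Steel it is therefore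
strictly stronger than $\Delta^1_1\text{-}\mathrm{CA}_0$. For the proof, the
tree of all attempts at a choice sequence serves as a common clock for
infinitely many games; these games are then played simultaneously, with the
opponent simply recording the moves made against her. A variant of the argument
shows that it suffices to consider games in which the second player counts down
a fixed well-ordering. By contrast, the statement that for every sequence of
determined clopen games the set of games won by the first player exists is
equivalent to $\Delta^1_1\text{-}\mathrm{CA}_0$.
\end{abstract}

\section{The question and the answer}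

\subsection{Determined clopen games}

A \emph{tree} is a subset of $\omega^{<\omega}$ closed under initial segments.
It is \emph{ill-founded} if it has an infinite path, and \emph{well-founded}
otherwise. A \emph{clopen game} is a nonempty well-founded tree $T$. Its
elements are the \emph{positions}, and the empty sequence $\langle\rangle$ is
the starting position. Two players, I and II, alternately play natural numbers,
and I moves first. Thus a position $p$ is an \emph{I-position}, with I to move,
if its length $|p|$ is even, and a \emph{II-position} if $|p|$ is odd. A
\emph{legal move} at $p$ is a number $m$ with $p^\frown\langle m\rangle\in T$.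
Since $T$ is well-founded, every play reaches a leaf of $T$, that is, a
position without legal moves. The player whose turn it is at the leaf loses.

A \emph{strategy} for a player is a function $\sigma$ whose domain is the set
of all non-leaf positions at which it is that player's turn, and whose value
$\sigma(p)$ is a legal move at $p$. It is \emph{winning} if the player wins
every play in which he or she follows it. The game $T$ is \emph{determined} if
one of the players has a winning strategy.

The \emph{Determined-Game Choice Axiom}, $\mathrm{DGCA}$ for short, is the
following statement of second-order arithmetic.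
\begin{quote}
If $(T_n)_{n\in\omega}$ is a sequence of determined clopen games, then there is
a sequence $(\sigma_n)_{n\in\omega}$ such that, for each $n$, $\sigma_n$ is a
winning strategy for one of the two players in $T_n$.
\end{quote}

\subsection{Two bounds}

How strong is $\mathrm{DGCA}$ over the base theory $\mathrm{RCA}_0$? It is known
that $\mathrm{DGCA}$ lies between $\Delta^1_1\text{-}\mathrm{CA}_0$ and
$\Sigma^1_1\text{-}\mathrm{AC}_0$; both bounds are also proved below. Whether
$\sigma$ is a winning strategy in $T$ is an arithmetical question, so
$\mathrm{DGCA}$ asks for a choice sequence for an arithmetical property. This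
is an instance of $\Sigma^1_1\text{-}\mathrm{AC}_0$, which is an upper bound.
From below, ``I has a winning strategy in $T$'' is a $\Sigma^1_1$ statement,
and for a determined game its negation, ``II has a winning strategy in $T$'',
is also $\Sigma^1_1$. A sequence of winning strategies decides which of the two
holds for each $n$. Games of this kind can express every $\Delta^1_1$ property
of numbers (Section~\ref{sec:who}), so $\mathrm{DGCA}$ proves
$\Delta^1_1\text{-}\mathrm{CA}_0$. The problem, posed in \cite{LBSL}, is to
decide whether $\mathrm{DGCA}$ is equivalent to one of the two bounds, or lies
strictly between them.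

There are reasons to suspect that $\mathrm{DGCA}$ is weaker than
$\Sigma^1_1\text{-}\mathrm{AC}_0$. The typical task for
$\Sigma^1_1\text{-}\mathrm{AC}_0$ is to choose infinite paths through a
sequence of ill-founded trees. A clopen game, however, ends after finitely many
moves, so a winning strategy only has to survive for a limited time. Moreover,
if each $T_n$ has exactly one winning strategy $\sigma_n$, then
$\Delta^1_1\text{-}\mathrm{CA}_0$ already yields the sequence $(\sigma_n)$: the
statement $\sigma_n(p)=m$ is equivalent both to ``some winning strategy
$\sigma$ in $T_n$ has $\sigma(p)=m$'' and to ``every winning strategy $\sigma$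
in $T_n$ has $\sigma(p)=m$''. One might hope to single out a canonical strategy
in general, by always moving to a position that is lost for the opponent. But
the determinacy of $T$ says nothing about the positions off the path of play.
For an arbitrary clopen game $T'$, player~I wins the game
$\{\langle\rangle,\langle 0\rangle\}\cup\{\langle
1\rangle^\frown p:p\in T'\}$ by playing $0$ first (and, say, choosing least
legal moves elsewhere), whether or not $T'$ is determined.

\subsection{Results}

The upper bound is the truth.

\begin{theorem}\label{thm:main}
Over $\mathrm{RCA}_0$, $\mathrm{DGCA}$ is equivalent to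
$\Sigma^1_1\text{-}\mathrm{AC}_0$.
\end{theorem}

The idea is as follows. Given ill-founded trees $S_n$, let $U$ be the tree of
finite attempts at a sequence of paths. If $U$ has a path, we are done. If not,
then $U$ can serve as a clock: in the $n$th game, I climbs $S_n$ while II climbs
$U$. Each of these games is won by I, who follows some path through $S_n$. Let
$\mathrm{DGCA}$ collect winning strategies, and let them all play at once
against a single II who, as her moves in $U$, records what they do. Then nobody
is ever stuck, so II climbs $U$ forever, which is a contradiction.

\begin{corollary}\label{cor:strict}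
$\mathrm{DGCA}$ is not equivalent to $\Delta^1_1\text{-}\mathrm{CA}_0$ over
$\mathrm{RCA}_0$: it implies $\Delta^1_1\text{-}\mathrm{CA}_0$, but
$\Delta^1_1\text{-}\mathrm{CA}_0$ does not imply it.
\end{corollary}

\begin{proof}
The implication is proved at the end of Section~\ref{sec:who}. Steel
\cite{Steel} constructed an $\omega$-model of
$\Delta^1_1\text{-}\mathrm{CA}_0$ in which $\Sigma^1_1\text{-}\mathrm{AC}_0$
fails. By Theorem~\ref{thm:main}, $\mathrm{DGCA}$ fails in that model.
\end{proof}

A very restricted form of the axiom is already enough. For a linear order $L$
(on a subset of $\omega$), let $D(L)$ be the tree of finite strictly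
$L$-descending sequences; $L$ is a \emph{well-ordering} if there is no infinite
$L$-descending sequence. A \emph{homomorphism} from a tree $W$ to a tree $S$ is
a map $h:W\to S$ with $|h(d)|=|d|$ for all $d$, and $h(d)\subseteq h(d')$
whenever $d\subseteq d'$. Consider the statement
\begin{quote}
$(\mathrm{CD})$\quad If $L$ is a well-ordering and $(S_n)$ is a sequence of
ill-founded trees, then there is a sequence $(h_n)$ of homomorphisms
$h_n:D(L)\to S_n$.
\end{quote}
As we shall see, this is a special case of $\mathrm{DGCA}$, stated without
games. In the games behind it, II counts down along the fixed well-ordering $L$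
while I climbs the tree $S_n$.

\begin{theorem}\label{thm:cd}
Over $\mathrm{RCA}_0$ the following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $\Sigma^1_1\text{-}\mathrm{AC}_0$;
\item[\textup{(ii)}] $\mathrm{DGCA}$;
\item[\textup{(iii)}] $\mathrm{DGCA}$ for sequences of games all of which are
won by player~\textup{I};
\item[\textup{(iv)}] $(\mathrm{CD})$.
\end{enumerate}
\end{theorem}

The lower bound has a precise meaning, too: it is the strength of knowing who
wins.

\begin{theorem}\label{thm:who}
Over $\mathrm{RCA}_0$, the statement ``for every sequence $(T_n)$ of determined
clopen games, the set $\{n:\text{\textup{I} has a winning strategy in }T_n\}$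
exists'' is equivalent to $\Delta^1_1\text{-}\mathrm{CA}_0$.
\end{theorem}

So, for sequences of determined clopen games, knowing \emph{who} wins is exactly
$\Delta^1_1\text{-}\mathrm{CA}_0$, and having \emph{winning strategies} is
exactly $\Sigma^1_1\text{-}\mathrm{AC}_0$.

\section{Background}\label{sec:background}

\subsection{The systems}

$\mathrm{RCA}_0$ has $\Delta^0_1$ comprehension and $\Sigma^0_1$ induction; it
proves that functions can be defined by primitive recursion. $\mathrm{ACA}_0$
adds comprehension, and hence induction, for arithmetical formulas. Over
$\mathrm{RCA}_0$, $\mathrm{ACA}_0$ is equivalent to the statement that every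
injection $f:\omega\to\omega$ has a range. All formulas may contain set
parameters, and $(Z)_n=\{i:(n,i)\in Z\}$.

$\Delta^1_1\text{-}\mathrm{CA}_0$ is $\mathrm{RCA}_0$ plus the scheme that
$\{n:\varphi(n)\}$ exists whenever $\varphi,\psi$ are $\Sigma^1_1$ formulas with
$\forall n(\varphi(n)\leftrightarrow\neg\psi(n))$.
$\Sigma^1_1\text{-}\mathrm{AC}_0$ is $\mathrm{RCA}_0$ plus the scheme
\[
\forall n\,\exists X\,\varphi(n,X)\ \to\ \exists Z\,\forall n\,\varphi(n,(Z)_n)
\qquad(\varphi\ \text{a }\Sigma^1_1\text{ formula}).
\]
Both contain $\mathrm{ACA}_0$. For $\Delta^1_1\text{-}\mathrm{CA}_0$ this is
immediate. For $\Sigma^1_1\text{-}\mathrm{AC}_0$, let $\varphi(n)$ be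
arithmetical and apply the scheme to
$\forall n\,\exists X\,(0\in X\leftrightarrow\varphi(n))$; the resulting $Z$
gives the set $\{n:0\in(Z)_n\}=\{n:\varphi(n)\}$.

\subsection{From formulas to trees}

We use the normal form for $\Sigma^1_1$ formulas
\cite[Lemma V.1.4]{Simpson}: for every $\Sigma^1_1$ formula $\varphi(n,X)$ there
is an arithmetical $\theta$ such that $\mathrm{ACA}_0$ proves
\[
\varphi(n,X)\ \leftrightarrow\ \exists g\,\forall k\,
\theta(n,X{\restriction}k,g{\restriction}k).
\]
Hence $\mathrm{ACA}_0$ proves that there is a sequence $(S_n)$ of nonempty trees
such that the paths through $S_n$ code exactly the pairs $(X,g)$ with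
$\forall k\,\theta(n,X{\restriction}k,g{\restriction}k)$. Namely, put $s\in S_n$
if $s=\langle\rangle$, or if the entries of $s$ code pairs $(a_i,b_i)$,
$i<|s|$, with $a_i\in\{0,1\}$ and
$\theta(n,a{\restriction}j,b{\restriction}j)$ for all $j\le|s|$. In particular,
$S_n$ has a path iff $\exists X\,\varphi(n,X)$. Consider
\begin{quote}
$(\mathrm{PC})$\quad If $(S_n)$ is a sequence of ill-founded trees, then there
is a sequence $(F_n)$ such that each $F_n$ is a path through $S_n$.
\end{quote}

\begin{lemma}\label{lem:pc}
$\mathrm{ACA}_0+(\mathrm{PC})$ proves $\Sigma^1_1\text{-}\mathrm{AC}_0$.
\end{lemma}

\begin{proof}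
If $\forall n\,\exists X\,\varphi(n,X)$ holds, then the trees $S_n$ just
described are ill-founded. Take $(F_n)$ from $(\mathrm{PC})$ and let
$Z=\{(n,i): \text{the first component of }F_n(i)\text{ is }1\}$. Then
$\varphi(n,(Z)_n)$ holds for all $n$.
\end{proof}

\subsection{Strategies}

A position $p$ is \emph{consistent with} a strategy $\sigma$ if
$p(i)=\sigma(p{\restriction}i)$ for every $i<|p|$ such that it is the turn of
$\sigma$'s owner at $p{\restriction}i$. Since every play ends at a leaf and the
player to move there loses, we have:
\begin{quote}
a strategy for I is winning iff no leaf of even length is consistent with it;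
a strategy for II is winning iff no leaf of odd length is consistent with it.
\end{quote}

\begin{lemma}[$\mathrm{RCA}_0$]\label{lem:notboth}
In a clopen game, \textup{I} and \textup{II} do not both have winning
strategies.
\end{lemma}

\begin{proof}
Let $\sigma$ and $\tau$ be winning for I and II in $T$. Suppose first that no
position consistent with both is a leaf. Then each such position has exactly
one successor consistent with both. By $\Sigma^0_1$ induction there is exactly
one such position of each length, and together these form an infinite path
through $T$, which is impossible. So some leaf is consistent with both. If its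
length is even, $\sigma$ is not winning; if its length is odd, $\tau$ is not
winning. In either case this is a contradiction.
\end{proof}

In particular, if I has a winning strategy in every $T_n$, then every $\sigma_n$
supplied by $\mathrm{DGCA}$ is a winning strategy for I.

\section{The upper bound, and arithmetical comprehension}

\begin{proposition}\label{prop:upper}
$\Sigma^1_1\text{-}\mathrm{AC}_0$ proves $\mathrm{DGCA}$.
\end{proposition}

\begin{proof}
The statement ``$\sigma$ is a winning strategy for one of the players in $T_n$''
is arithmetical. It says that, for one of the players, $\sigma$ is a function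
whose domain is the set of that player's non-leaf positions, its values are
legal, and no leaf at which that player is to move is consistent with $\sigma$.
If all $T_n$ are determined, then for each $n$ there is such a $\sigma$, and
$\Sigma^1_1\text{-}\mathrm{AC}_0$ yields a sequence $(\sigma_n)$.
\end{proof}

For the converse we need $\mathrm{ACA}_0$ first, because even the domain of a
strategy, a set of non-leaf positions, is in general obtained by arithmetical
comprehension. The games below therefore have to be so simple that
$\mathrm{RCA}_0$ can see that they are determined.

\begin{proposition}[$\mathrm{RCA}_0$]\label{prop:aca}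
$\mathrm{DGCA}$ for sequences of games all won by \textup{I} implies
$\mathrm{ACA}_0$.
\end{proposition}

\begin{proof}
Let $f:\omega\to\omega$ be injective. In the $n$th game I either names a
preimage of $n$, by playing $m+1$ with $f(m)=n$, or plays $0$ to claim that
there is none; II can answer $0$ only by naming a preimage. Formally,
\[
T_n=\{\langle\rangle,\langle 0\rangle\}\cup\{\langle m+1\rangle:f(m)=n\}
\cup\{\langle 0,m\rangle:f(m)=n\}.
\]
These trees have height at most $2$, and $(T_n)$ exists by $\Delta^0_1$
comprehension. The only non-leaf I-position is $\langle\rangle$, so a strategy
for I is a single legal first move. If $f(m)=n$, then I wins by playing $m+1$,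
since II has no legal move, while the move $0$ is not a winning strategy, since
II can answer with $m$. If $n\notin\operatorname{rng}f$, then the only legal
first move is $0$, and it wins because II is stuck. So I wins every $T_n$. Let
$(\sigma_n)$ be a sequence of winning strategies. By Lemma~\ref{lem:notboth}
they are strategies for I, and
\[
n\in\operatorname{rng}f\ \leftrightarrow\ \sigma_n(\langle\rangle)\ne 0 .
\]
So $\operatorname{rng}f$ exists.
\end{proof}

\section{Climbing against a clock}\label{sec:clock}

By Lemma~\ref{lem:pc} and Proposition~\ref{prop:aca}, the task is to derive
$(\mathrm{PC})$ from $\mathrm{DGCA}$ in $\mathrm{ACA}_0$: from strategies in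
games that end, we must extract infinite paths. The natural game has I climb
$S_n$. Since $S_n$ is ill-founded, the game needs a clock, and we give the clock
to II.

\begin{definition}
For nonempty trees $A,B$, the \emph{climbing game} $G(A,B)$ has moves
$x_0,y_0,x_1,y_1,\dots$, where I plays the $x_j$ and keeps
$\langle x_0,\dots,x_j\rangle\in A$, and II plays the $y_j$ and keeps
$\langle y_0,\dots,y_j\rangle\in B$. That is, $G(A,B)$ is the tree of all finite
sequences whose even-indexed entries form a sequence in $A$ and whose
odd-indexed entries form a sequence in $B$.
\end{definition}

Neither player's moves restrict the other's, so one wins by following a path if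
there is one.

\begin{lemma}[$\mathrm{ACA}_0$]\label{lem:climb}
If $A$ or $B$ is well-founded, then $G(A,B)$ is a clopen game. In that case, if
$A$ has a path then \textup{I} has a winning strategy, and if $B$ has a path
then \textup{II} has a winning strategy.
\end{lemma}

\begin{proof}
An infinite path through $G(A,B)$ gives a path through $A$ and a path through
$B$, which proves the first statement. Let $X$ be a path through $A$. Let
$\sigma$ play $X(k)$ at every position of length $2k$ at which I has so far
played $X{\restriction}k$, and the least legal move at every other non-leaf
I-position. This is a strategy for I, and it exists by arithmetical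
comprehension. By induction on $k$, in every position of length $2k$ consistent
with $\sigma$, player~I has played $X{\restriction}k$. Such a position has the
legal move $X(k)$, so it is not a leaf. Hence $\sigma$ is winning. If $Y$ is a
path through $B$, then II plays $Y(k)$ at every position of length $2k+1$ at
which she has so far played $Y{\restriction}k$, and the least legal move at her
other non-leaf positions; again she is never stuck in a position consistent
with this strategy.
\end{proof}

What does a winning strategy for I in $G(S,W)$ contain? Not a path through $S$,
but answers to every ascent in the clock $W$. Since I moves first, these answers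
are always one step ahead.

\begin{definition}
A \emph{leading map} from a tree $W$ to a tree $S$ is a map $r:W\to S$ with
$|r(w)|=|w|+1$ for all $w\in W$, and $r(w)\subseteq r(w')$ whenever
$w\subseteq w'$.
\end{definition}

\begin{lemma}[$\mathrm{RCA}_0$]\label{lem:lead}
Let $G(S,W)$ be a clopen game and $\sigma$ a winning strategy for \textup{I} in
it. For each $w=\langle y_0,\dots,y_{k-1}\rangle\in W$ there is exactly one
sequence $\sigma[w]=\langle x_0,\dots,x_k\rangle$ such that
$\langle x_0,y_0,\dots,x_{k-1},y_{k-1},x_k\rangle$ is a position of $G(S,W)$
consistent with $\sigma$. The map $w\mapsto\sigma[w]$ is a leading map from $W$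
to $S$. If $(\sigma_n)$ is a sequence of winning strategies for \textup{I} in
clopen games $G(S_n,W)$, then the sequence of these leading maps exists.
\end{lemma}

\begin{proof}
Uniqueness holds because the moves of I are determined by $\sigma$ and the moves
of II. For existence, fix $w$ and use $\Sigma^0_1$ induction along its initial
segments. The position $\langle\rangle$ is consistent with $\sigma$ and is an
I-position. It is not a leaf, since $\sigma$ is winning, so
$x_0=\sigma(\langle\rangle)$ is defined and legal. Suppose that
$\langle x_0,y_0,\dots,y_{i-1},x_i\rangle$ is a position consistent with
$\sigma$, where $i<k$. Since $\langle y_0,\dots,y_i\rangle\in W$, the move $y_i$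
is legal for II. The resulting I-position is consistent with $\sigma$, so it is
not a leaf, and $\sigma$ provides a legal move $x_{i+1}$. Thus $\sigma[w]$
exists, lies in $S$, and has length $|w|+1$. If $w\subseteq w'$, then the first
$2|w|+1$ entries of the position belonging to $w'$ form a position consistent
with $\sigma$ in which II has played $w$; by uniqueness it is the position
belonging to $w$, so $\sigma[w]\subseteq\sigma[w']$. The relation
$s=\sigma_n[w]$ is $\Delta^0_1$ in the data, so the sequence of maps exists.
\end{proof}

\subsection{One board and two boards}

Which clock should II use? Here is the smallest case. Suppose that $S$ is a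
nonempty \emph{well-founded} tree and that the clock is $S$ itself. Then I
cannot have a winning strategy in $G(S,S)$, because II can copy. She answers
$x_0$ by $y_0=x_0$, then $x_1$ by $y_1=x_1$, and so on. Her moves are legal
whenever I's are, so she is never stuck. If I's strategy were winning, I would
never be stuck either, and the play would give an infinite path through $S$. For
example, let
$S=\{\langle\rangle,\langle 0\rangle,\langle1\rangle,\langle 1,0\rangle\}$. If
play begins $1,1,0,0$, then I is stuck. In terms of leading maps, a nonempty
well-founded tree $S$ has no leading map $r:S\to S$: otherwise
$\langle\rangle$, $r(\langle\rangle)$, $r(r(\langle\rangle))$, \dots\ would be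
nodes of lengths $0,1,2,\dots$, each extended by the next, and so give an
infinite path.

Now take two trees $S_0,S_1$ and one clock $U$ for both. Let the moves in $U$ be
pairs of nodes. A sequence $\langle c_0,\dots,c_{k-1}\rangle$ is in $U$ if each
$c_j$ codes a pair $(s^j_0,s^j_1)$ with $s^j_0\in S_0$ and $s^j_1\in S_1$, both
of length $j+1$ and, if $j>0$, extending $s^{j-1}_0$ and $s^{j-1}_1$
respectively. Suppose that $U$ is well-founded and that I has winning strategies
$\sigma_0$ in $G(S_0,U)$ and $\sigma_1$ in $G(S_1,U)$. Play both games at once,
with II making the same moves on both boards:
\[
\begin{array}{lccccc}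
\text{I on board }0:& x^0_0 & & x^0_1 & & \cdots\\
\text{I on board }1:& x^1_0 & & x^1_1 & & \cdots\\
\text{II on both}: & & y_0=(\langle x^0_0\rangle,\langle x^1_0\rangle) & &
y_1=(\langle x^0_0,x^0_1\rangle,\langle x^1_0,x^1_1\rangle) & \cdots
\end{array}
\]
Here $x^0_0=\sigma_0(\langle\rangle)$, $x^1_0=\sigma_1(\langle\rangle)$,
$x^0_1=\sigma_0(x^0_0,y_0)$, $x^1_1=\sigma_1(x^1_0,y_0)$, and so on, and we write
a pair for its code. II's move is a record of what I has just done on the two
boards, and it is legal in $U$ precisely because I's moves were legal in $S_0$
and $S_1$. So II is never stuck. Neither is I, because his strategies are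
winning. Therefore $(y_j)$ is a path through $U$, which contradicts the
assumption that $U$ is well-founded.

Hence, if I has winning strategies against the clock $U$ on both boards whenever
$U$ is well-founded, then $U$ has a path; and a path through $U$ is a pair of
paths through $S_0$ and $S_1$. For two trees this conclusion is of course
available without games. But the simultaneous play used only the strategies
$\sigma_0,\sigma_1$ and not the paths that show them to exist. For infinitely
many trees the paths cannot in general be collected without choice, whereas
$\mathrm{DGCA}$ does collect the strategies.

\begin{remark}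
It matters that I moves first. If the copying player moves second, her records
are of moves already made. If II had to move first, I would be the one able to
copy: the corresponding data would be a homomorphism instead of a leading map,
and the identity is a homomorphism $S\to S$ even when $S$ is well-founded.
\end{remark}

\section{The record tree and the proof of Theorem~\ref{thm:main}}
\label{sec:proof}

For infinitely many boards there is one new difficulty. A move of II is a single
number, so she cannot record all boards at once. We let her move $y_j$ record
boards $0,\dots,j$ only. Board $i$ is then recorded from $y_i$ on, which is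
enough to recover a path through $S_i$.

\begin{definition}
Let $(S_n)$ be a sequence of nonempty trees. The \emph{record tree}
$U=U((S_n))$ is the tree of all finite sequences
$\langle c_0,\dots,c_{k-1}\rangle$ such that each $c_j$ codes a tuple
$(s^j_0,\dots,s^j_j)$ with
\begin{itemize}
\item $s^j_i\in S_i$ and $|s^j_i|=j+1$ for all $i\le j$;
\item $s^{j-1}_i\subset s^j_i$ for all $i\le j-1$.
\end{itemize}
\end{definition}

It exists by $\Delta^0_1$ comprehension. It is the tree of attempts to build a
choice sequence: if $\langle c_0,c_1,\dots\rangle$ is a path through $U$, then
$F_i=\bigcup_{j\ge i}s^j_i$ is a path through $S_i$ for every $i$, and the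
sequence $(F_i)$ exists by $\Delta^0_1$ comprehension, since $F_i(k)=s^j_i(k)$
for $j=\max(i,k)$.

\begin{lemma}[$\mathrm{RCA}_0$]\label{lem:diag}
Let $(S_n)$ be a sequence of nonempty trees with record tree $U$. If there is a
sequence $(r_n)$ of leading maps $r_n:U\to S_n$, then $U$ has a path.
\end{lemma}

\begin{proof}
Define $u_0=\langle\rangle$ and, as long as $u_j\in U$,
\[
u_{j+1}=u_j{}^\frown\langle c_j\rangle,\qquad
c_j=\text{the code of }\bigl(r_0(u_j),r_1(u_j),\dots,r_j(u_j)\bigr);
\]
if $u_j\notin U$, put $u_{j+1}=u_j$. The sequence $(u_j)$ exists by primitive
recursion in $(r_n)$ and $U$. We show by induction that $u_j\in U$ and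
$|u_j|=j$ for all $j$, so that the second clause is never used. This holds for
$j=0$. Suppose that it holds up to $j$. For $i\le j$ we have
$r_i(u_j)\in S_i$ and $|r_i(u_j)|=|u_j|+1=j+1$. For $i\le j-1$, since
$u_{j-1}\subset u_j$, the node $r_i(u_j)$ extends $r_i(u_{j-1})$, which is the
entry with index $i$ of the tuple coded by $c_{j-1}$. It is a proper extension
because the lengths differ. So $u_{j+1}\in U$. The union of the $u_j$ is a path
through $U$.
\end{proof}

When $r_n=\sigma_n[\,\cdot\,]$, this is the simultaneous play of
Section~\ref{sec:clock}. II's moves so far are $u_j$, I's moves on board $i$
form $\sigma_i[u_j]$, and $c_j$ is the record with which II answers. All boards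
are in play from the beginning, although only $j+1$ of them are recorded
in $c_j$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
One direction is Proposition~\ref{prop:upper}. For the other, assume
$\mathrm{DGCA}$. By Proposition~\ref{prop:aca} we may work in $\mathrm{ACA}_0$,
and by Lemma~\ref{lem:pc} it suffices to prove $(\mathrm{PC})$. Let $(S_n)$ be a
sequence of ill-founded trees and let $U$ be its record tree. If $U$ has a path,
we obtain the desired sequence $(F_n)$ from it.

Suppose that $U$ is well-founded. Then each $G(S_n,U)$ is a clopen game, and
since $S_n$ has a path, I has a winning strategy in it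
(Lemma~\ref{lem:climb}). So $(G(S_n,U))_n$ is a sequence of determined games. By
$\mathrm{DGCA}$ and Lemma~\ref{lem:notboth} there is a sequence $(\sigma_n)$
such that each $\sigma_n$ is a winning strategy for I in $G(S_n,U)$. By
Lemma~\ref{lem:lead} there is a sequence of leading maps $U\to S_n$, and by
Lemma~\ref{lem:diag} $U$ has a path. This is a contradiction.
\end{proof}

\begin{remark}
The hypotheses enter as follows. That $S_n$ is ill-founded is used only to see
that I has a winning strategy in the $n$th game, one game at a time. That $U$ is
well-founded is used to make the games clopen, and this is why the argument is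
by contradiction. To picture the contradiction, consider an $\omega$-model of
$\mathrm{ACA}_0$ that contains $(S_n)$ and a path through each $S_n$, but no
sequence of such paths. Outside the model, a choice of paths gives a path
through $U$, so $U$ is well-founded only in the sense of the model. A sequence of
strategies that beat this clock would compute a path through it and could
therefore not be in the model.
\end{remark}

\section{Counting down a well-ordering}\label{sec:cd}

The clock $U$ in the proof is a tree of a complicated form.
Theorem~\ref{thm:cd} says that II may just as well count down a well-ordering,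
again the same one on all boards. To convert $U$ into a well-ordering we use the
\emph{Kleene--Brouwer order} $\mathrm{KB}(U)$: for distinct $u,v\in U$, $u$ is
below $v$ if $u$ properly extends $v$, or if neither extends the other and
$u(i)<v(i)$ for the least $i$ at which they differ. $\mathrm{ACA}_0$ proves that
$\mathrm{KB}(U)$ is a well-ordering if $U$ is well-founded
\cite[Lemma V.1.3]{Simpson}.

\begin{proof}[Proof of Theorem~\ref{thm:cd}]
(i)$\Rightarrow$(ii) is Proposition~\ref{prop:upper}, and (ii)$\Rightarrow$(iii)
is trivial.

\emph{(iii)$\Rightarrow$(iv).} By Proposition~\ref{prop:aca} we may work in
$\mathrm{ACA}_0$. Let $L$ be a well-ordering and $(S_n)$ a sequence of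
ill-founded trees. A path through $D(L)$ would be an infinite descending
sequence, so $D(L)$ is well-founded. By Lemma~\ref{lem:climb} the games
$G(S_n,D(L))$ are clopen and won by I. By (iii) and Lemma~\ref{lem:notboth}
there is a sequence of winning strategies for I in these games, and
Lemma~\ref{lem:lead} gives a sequence of leading maps $r_n:D(L)\to S_n$. Put
$h_n(\langle\rangle)=\langle\rangle$, and for nonempty $d$ put
$h_n(d)=r_n(d^-)$, where $d^-$ is $d$ without its last entry. Then
$|h_n(d)|=|d^-|+1=|d|$, and if $d\subseteq d'$ are nonempty then
$d^-\subseteq d'^-$, so $h_n(d)\subseteq h_n(d')$. So the $h_n$ are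
homomorphisms.

\emph{(iv) implies $\mathrm{ACA}_0$.} Work in $\mathrm{RCA}_0$ and let
$f:\omega\to\omega$ be injective. Let $L=\omega+1$, with top element $\infty$.
This is a well-ordering, because an infinite descending sequence in $L$ would,
from its second term on, be an infinite descending sequence in $\omega$. With
$0^j$ denoting the sequence of $j$ zeros, let
\[
S_n=\{0^j:\forall i<j\ f(i)\ne n\}\cup
\{\langle m+1\rangle^\frown0^j:f(m)=n,\ j\in\omega\}.
\]
Each $S_n$ is an ill-founded tree. If $n\notin\operatorname{rng}f$, the constant
sequence $0$ is a path; if $f(m)=n$, then $m+1$ followed by zeros is a path.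
Take $(h_n)$ from (iv).

If $n\notin\operatorname{rng}f$, then $\langle 0\rangle$ is the only node of
length $1$ in $S_n$, so $h_n(\langle\infty\rangle)=\langle0\rangle$. If
$f(m)=n$, then the nodes of $S_n$ extending $\langle 0\rangle$, if any, are of
the form $0^j$ with $j\le m$. But $h_n(\langle\infty,m,m-1,\dots,0\rangle)$
extends $h_n(\langle\infty\rangle)$ and has length $m+2$, so
$h_n(\langle\infty\rangle)\ne\langle0\rangle$. Hence
$n\in\operatorname{rng}f\leftrightarrow h_n(\langle\infty\rangle)\ne\langle
0\rangle$, and $\operatorname{rng}f$ exists.

\emph{(iv)$\Rightarrow$(i).} We may now work in $\mathrm{ACA}_0$, and by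
Lemma~\ref{lem:pc} it suffices to prove $(\mathrm{PC})$. Let $(S_n)$ be a
sequence of ill-founded trees with record tree $U$. If $U$ has a path, we are
done. Otherwise $L=\mathrm{KB}(U)$ is a well-ordering, and (iv) gives a sequence
of homomorphisms $h_n:D(L)\to S_n$. For $u\in U$ of length $k$, let
\[
\hat u=\langle u{\restriction}0,u{\restriction}1,\dots,u{\restriction}k\rangle .
\]
Each entry after the first properly extends the previous one, so it is smaller
in $L$, and $\hat u\in D(L)$. Moreover $|\hat u|=|u|+1$, and $u\subseteq u'$
implies $\hat u\subseteq\hat u'$. Therefore $r_n(u)=h_n(\hat u)$ defines a
sequence of leading maps $r_n:U\to S_n$. By Lemma~\ref{lem:diag}, $U$ has a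
path, a contradiction.
\end{proof}

The lead of one step, lost in passing from strategies to homomorphisms, is
regained in the last step because II's countdown can begin with the root
$\langle\rangle$ of $U$, which records nothing.

\begin{remark}
$(\mathrm{CD})$ for $L=\omega$ alone is provable in $\mathrm{RCA}_0$. Let
$s^n_k$ be the first node of length $k+1$ found in $S_n$. A descending sequence
$d$ in $\omega$ with first entry $k$ has length at most $k+1$, so
$h_n(d)=s^n_k{\restriction}|d|$ and $h_n(\langle\rangle)=\langle\rangle$ define
homomorphisms. The instance $L=\omega+1$, by contrast, gives $\mathrm{ACA}_0$,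
as the proof above shows: there I's first move must be good against an
arbitrarily long remaining play.
\end{remark}

\section{Knowing who wins}\label{sec:who}

We now prove Theorem~\ref{thm:who}. The climbing games of
Section~\ref{sec:clock} serve again. This time each player climbs a tree whose
paths witness one of two complementary $\Sigma^1_1$ statements, so that exactly
one of the two trees has a path, and its owner wins.

\begin{proof}[Proof of Theorem~\ref{thm:who}]
Assume $\Delta^1_1\text{-}\mathrm{CA}_0$ and let $(T_n)$ be a sequence of
determined clopen games. ``I has a winning strategy in $T_n$'' and ``II has a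
winning strategy in $T_n$'' are $\Sigma^1_1$ formulas, and by determinacy and
Lemma~\ref{lem:notboth} each is equivalent to the negation of the other. So the
required set exists.

Conversely, assume the statement. We first derive $\mathrm{ACA}_0$. Let
$f:\omega\to\omega$ be injective and let
$T_n=\{\langle\rangle\}\cup\{\langle m\rangle:f(m)=n\}$. If $f(m)=n$, then I
wins $T_n$ by playing $m$, since II is stuck. If $n\notin\operatorname{rng}f$,
then I is stuck at the start, and II wins with the empty strategy. So all $T_n$
are determined, and by Lemma~\ref{lem:notboth} the set of $n$ such that I wins
$T_n$ is $\operatorname{rng}f$.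

Now work in $\mathrm{ACA}_0$, and let $\varphi,\psi$ be $\Sigma^1_1$ formulas
with $\forall n(\varphi(n)\leftrightarrow\neg\psi(n))$. By the normal form
(applied with a dummy variable $X$) there are sequences $(A_n)$ and $(B_n)$ of
nonempty trees such that $\varphi(n)$ holds iff $A_n$ has a path, and $\psi(n)$
holds iff $B_n$ has a path. So for each $n$ exactly one of $A_n,B_n$ is
ill-founded. By Lemma~\ref{lem:climb}, $G(A_n,B_n)$ is a clopen game; I wins it
if $\varphi(n)$ holds, and II wins it if $\psi(n)$ holds. Hence all these games
are determined, and by Lemma~\ref{lem:notboth} the set
$\{n:\text{I has a winning strategy in }G(A_n,B_n)\}$, which exists by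
assumption, equals $\{n:\varphi(n)\}$.
\end{proof}

Finally, $\mathrm{DGCA}$ implies the statement in Theorem~\ref{thm:who}, and
hence $\Delta^1_1\text{-}\mathrm{CA}_0$. Indeed, $\mathrm{DGCA}$ gives
$\mathrm{ACA}_0$ by Proposition~\ref{prop:aca}. Given $(T_n)$ and winning
strategies $(\sigma_n)$, the set
$\{n:\sigma_n\text{ is a winning strategy for I in }T_n\}$ is arithmetical in
$(\sigma_n)$ and $(T_n)$, and by Lemma~\ref{lem:notboth} it is the set of $n$
such that I has a winning strategy in $T_n$. This completes the proof of
Corollary~\ref{cor:strict}.

\begin{thebibliography}{9}

\bibitem{LBSL}
\emph{On the equimorphism types of linear orderings},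
\url{https://math.berkeley.edu/~antonio/papers/linearbsl.pdf}.

\bibitem{Simpson}
Simpson, \emph{Subsystems of Second Order Arithmetic}.

\bibitem{Steel}
Steel, \emph{Forcing with tagged trees}, Ann. Math. Logic \textbf{15} (1978),
55--74.

\end{thebibliography}

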